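\title{Siegel modular forms of weight two and prime level are congruent to forms of level one}

\begin{abstract}
Let $n\ge1$ and let $p\ge n+3$ be a prime. We prove that every Siegel modular form of degree $n$ and weight $2$ on $\Gamma_0^{(n)}(p)$ with $p$-integral rational Fourier coefficients is congruent modulo $p$ to a form of weight $p+1$ on the full Siegel modular group. In degree one this congruence is a theorem of Serre. The main ingredient is an exact statement about the $n+1$ Fourier expansions $F_0,\dots,F_n$ of a weight two form $F$ at the cusps: their $p$-adic valuations drop by exactly one at each step. It is proved by restricting $F$ to modular curves and using their geometry modulo $p$. The congruence then follows by multiplying $F$ with a suitable form of weight $p-1$, built from theta series of cyclotomic lattices, and taking the trace to level one.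
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $\mathbb{H}_n$ be the Siegel upper half-space of degree $n$, the set of complex symmetric $n\times n$ matrices $Z=X+\sqrt{-1}\,Y$ with $Y>0$. Put $J=\begin{pmatrix}0&-1_n\\1_n&0\end{pmatrix}$. The group $\operatorname{GSp}_n^+(\mathbb{R})$ of real $2n\times2n$ matrices $g$ with $g^tJg\in\mathbb{R}_{>0}J$ acts on $\mathbb{H}_n$ and, for each integer $\kappa$, on functions on $\mathbb{H}_n$:
\[
gZ=(AZ+B)(CZ+D)^{-1},\qquad (F|_\kappa g)(Z)=\det(CZ+D)^{-\kappa}F(gZ),\qquad g=\begin{pmatrix}A&B\\C&D\end{pmatrix}.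
\]
The second is a right action; no power of the similitude factor is inserted, and $\kappa$ is omitted when it is clear. Let $\Gamma^{(n)}=\operatorname{Sp}_n(\mathbb{Z})$ be the group of integral $g$ with $g^tJg=J$. For a prime $p$ let $\Gamma_0^{(n)}(p)$ be the subgroup defined by $C\equiv0\pmod p$, and $\Gamma^{(n)}(p)$ the normal subgroup defined by $g\equiv1\pmod p$. For a congruence subgroup $\Gamma'$, the space $M_\kappa(\Gamma')$ consists of the holomorphic $F$ with $F|_\kappa\gamma=F$ for all $\gamma\in\Gamma'$; for $n=1$ one also requires holomorphy at the cusps, that is, $F|_\kappa\gamma$ is bounded on $\operatorname{Im}\tau\ge1$ for every $\gamma\in\operatorname{SL}_2(\mathbb{Z})$.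

Write $\mathbf{e}(x)=\exp(2\pi\sqrt{-1}\,x)$. A form on $\Gamma^{(n)}$ or $\Gamma_0^{(n)}(p)$ is invariant under all integral translations, so it has a Fourier expansion $F(Z)=\sum_Ta(T)\,\mathbf{e}(\operatorname{tr}TZ)$, where $T$ runs over the positive semidefinite symmetric matrices that are half-integral ($T_{aa}\in\mathbb{Z}$, $2T_{ab}\in\mathbb{Z}$). Let $\mathbb{Z}_{(p)}$ be the ring of rational numbers with denominator prime to $p$, let $M_\kappa(\Gamma')_{\mathbb{Z}_{(p)}}$ be the set of forms with all $a(T)\in\mathbb{Z}_{(p)}$, and write $F\equiv G\pmod p$ if all Fourier coefficients of $F$ and $G$ are congruent modulo $p$.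

Serre proved that for $p\ge3$ every $f\in M_2(\Gamma_0^{(1)}(p))_{\mathbb{Z}_{(p)}}$ is congruent modulo $p$ to some $g\in M_{p+1}(\Gamma^{(1)})_{\mathbb{Z}_{(p)}}$: modulo $p$, the level $p$ can be traded for weight. The weight $p+1$ is the one to expect. Multiplication by a form of weight $p-1$ congruent to $1$ changes the weight but not the expansion modulo $p$, so the natural candidates are $2,\,p+1,\,2p,\dots$, and weight $2$ is empty in level one. The same reasoning applies in every degree, and the following conjecture is posed in \cite{Conj}: \emph{if $p$ is sufficiently large relative to $n$, then every $F\in M_2(\Gamma_0^{(n)}(p))_{\mathbb{Z}_{(p)}}$ is congruent modulo $p$ to some $G\in M_{p+1}(\Gamma^{(n)})_{\mathbb{Z}_{(p)}}$.} We prove it, with an explicit bound.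

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $p\ge n+3$ be a prime. For every $F\in M_2(\Gamma_0^{(n)}(p))_{\mathbb{Z}_{(p)}}$ there is $G\in M_{p+1}(\Gamma^{(n)})_{\mathbb{Z}_{(p)}}$ with $F\equiv G\pmod p$.
\end{theorem}

Proposition~\ref{prop:optimal} shows that no smaller weight is possible when $F\not\equiv0$.

\subsection*{The expansions at the cusps}
The form $G$ will be the trace to $\Gamma^{(n)}$ of $FE$, where $E\equiv1$ has weight $p-1$ and level $p$. The trace is $FE$ plus a sum of conjugates $(FE)|\gamma$, and these must be shown to contribute a multiple of $p$. The hypothesis concerns only the expansion of $F$ itself, so the heart of the matter is to bound the powers of $p$ in the denominators of the conjugates $F|\gamma$.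

Let $S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, and let $\iota_j:\operatorname{SL}_2\to\operatorname{Sp}_n$ be the embedding in the $j$-th coordinate: $\iota_j(\gamma)$ has the entries of $\gamma$ in rows and columns $j$, $n+j$ and agrees with the identity matrix elsewhere. For $F\in M_\kappa(\Gamma_0^{(n)}(p))$ with $\kappa$ even put
\[
g_i=\iota_1(S)\cdots\iota_i(S),\qquad F_i=F|_\kappa g_i\qquad(0\le i\le n).
\]
Thus $F_0=F$ and $g_n=J$. Every conjugate $F|\gamma$, $\gamma\in\Gamma^{(n)}$, arises from one of the $F_i$ by a translation and a unimodular substitution (see the proof of Lemma~\ref{lem:trace}). If $F_i$ has rational Fourier coefficients, let $w_i(F)$ be the infimum of their $p$-adic valuations.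

\begin{theorem}\label{thm:cusps}
Let $p\ge5$ and $n\ge1$, and let $0\ne F\in M_2(\Gamma_0^{(n)}(p))$ have rational Fourier coefficients with $w_0(F)>-\infty$. Then all $F_i$ have rational Fourier coefficients, and $w_i(F)=w_0(F)-i$ for $0\le i\le n$.
\end{theorem}

In terms of the \emph{jumps}
\[
\delta_i(F)=w_{i-1}(F)-w_i(F)\qquad(1\le i\le n),
\]
the theorem says that $\delta_1=\dots=\delta_n=1$. Theta series of quaternary lattices suggest this value (Example~\ref{ex:quaternary}). It is special to weight two: in an even weight $\kappa$ where a nonzero form $G$ of level one with coefficients in $\mathbb{Z}_{(p)}$ exists, $G$ has all jumps $0$ and $G(pZ)$ has all jumps $\kappa$ (Lemma~\ref{lem:fricke}). So the proof must use $M_2(\Gamma^{(n)})=0$, and it must detect when a form behaves, in one direction, like $G(Z)$ or like $G(pZ)$.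

Section~\ref{sec:one} proves both theorems by hand for $n=1$ and shows in degree two what more is needed. Section~\ref{sec:tools} contains the trace, the Fricke involution and theta series. Section~\ref{sec:aux} constructs $E$ and deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:cusps}; the bound $p\ge n+3$ is used only in that construction. Sections~\ref{sec:elliptic}--\ref{sec:proofA} prove Theorem~\ref{thm:cusps}.

\subsection*{Conventions}
Let $\zeta_N=\mathbf{e}(1/N)$ and $K^{\mathrm{ur}}=\bigcup_{p\nmid N}\mathbb{Q}(\zeta_N)\subset\mathbb{C}$. Fix a place of $\overline{\mathbb{Q}}$ above $p$, with valuation $v$ normalized by $v(p)=1$. Since $p$ is unramified in $K^{\mathrm{ur}}$, the valuation takes integer values on $K^{\mathrm{ur}}\setminus\{0\}$. Let $k=\overline{\mathbb{F}}_p$, let $W=W(k)$ be its ring of Witt vectors, and embed $K^{\mathrm{ur}}$ in $\operatorname{Frac}W$ compatibly with $v$. For a Fourier series $f$ with coefficients in $K^{\mathrm{ur}}$, $v(f)$ is the infimum of the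 valuations of the coefficients, and $v(0)=\infty$; if $f\ne0$ and $v(f)>-\infty$, the infimum is attained. Always $v(fg)\ge v(f)+v(g)$. For series in nonnegative powers of one variable $q^{1/M}$ with $v(f),v(g)>-\infty$ equality holds (Gauss' lemma), because $k[[q^{1/M}]]$ is a domain.

We write $\mathsf{t}(X)=\begin{pmatrix}1&X\\0&1\end{pmatrix}$ for symmetric $X$, $\mathsf{m}(U)=\operatorname{diag}(U,U^{-t})$, which acts by $Z\mapsto UZU^t$, and $T[u]=u^tTu$. If $H\in M_\kappa(\Gamma^{(n)}(p))$, the exponents $T$ in its Fourier expansion have $pT$ half-integral and $T\ge0$; the positivity is Koecher's principle for $n\ge2$ and the cusp condition for $n=1$. This applies to every conjugate $F|\gamma$ above. In degree one we drop the superscript $(1)$ and put $q=\mathbf{e}(\tau)$.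

\section{Degree one, and what changes in degree two}\label{sec:one}

Let $n=1$ and $p\ge5$. The cosets of $\Gamma_0(p)$ in $\operatorname{SL}_2(\mathbb{Z})$ are represented by $1$ and $S\,\mathsf{t}(s)$, $s\bmod p$. If $h\in M_\kappa(\Gamma_0(p))$ and $h_1=h|S=\sum_mb(m)q^{m/p}$, then summing $h_1(\tau+s)$ over $s$ keeps the integral exponents and multiplies them by $p$:
\begin{equation}\label{eq:trace-one}
\operatorname{tr}h=h+p\sum_mb(pm)q^m\in M_\kappa(\operatorname{SL}_2(\mathbb{Z})).
\end{equation}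
Let $f=\sum a(m)q^m\ne0$ have weight $2$, rational coefficients and $v(f)>-\infty$, and let $f_1=\sum b(m)q^{m/p}$. As $M_2(\operatorname{SL}_2(\mathbb{Z}))=0$, formula \eqref{eq:trace-one} gives $a(m)=-p\,b(pm)$. The form $f'(\tau)=f_1(p\tau)=\sum b(m)q^m$ equals $f|\begin{pmatrix}0&-1\\p&0\end{pmatrix}$ and again lies in $M_2(\Gamma_0(p))$; from $\begin{pmatrix}0&-1\\p&0\end{pmatrix}S=-\operatorname{diag}(1,p)$ we get $f'_1(\tau)=p^{-2}f(\tau/p)$. Now \eqref{eq:trace-one} for $f'$ gives $b(m)=-p^{-1}a(pm)$. So the $b(m)$ are rational, $w_1\ge w_0-1$ by the second relation, and $w_0\ge w_1+1$ by the first. This is Theorem~\ref{thm:cusps} for $n=1$.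

Let $E_{p-1}=1-\frac{2(p-1)}{B_{p-1}}\sum_{m\ge1}\sigma_{p-2}(m)q^m$ be the Eisenstein series of level one; $E_{p-1}\equiv1\pmod p$ because $v(B_{p-1})=-1$ (von Staudt--Clausen). Put $E(\tau)=E_{p-1}(\tau)-p^{p-1}E_{p-1}(p\tau)\equiv1$. From $\operatorname{diag}(p,1)S=S\operatorname{diag}(1,p)$ we get $E_1(\tau)=E_{p-1}(\tau)-E_{p-1}(\tau/p)$, so $w_1(E)\ge1$. If $f$ is $p$-integral, then $w_1(fE)\ge-1+1=0$, and \eqref{eq:trace-one} gives $\operatorname{tr}(fE)\equiv fE\equiv f\pmod p$. This is Theorem~\ref{thm:main} for $n=1$.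

In degree two the vanishing of the trace is a single relation among three expansions. It cannot be solved for $F_1$ or $F_2$, and it yields only $w_0\ge\min(w_1+1,w_2+3)$ (Lemma~\ref{lem:trace}). The proof supplements it as follows.
\begin{enumerate}
\item Restricting $F$ to modular curves shows that $F_1$, $F_2$ are rational and that $\delta_1,\delta_2\in\{0,1,2\}$ (Proposition~\ref{prop:range}). Nine pairs $(\delta_1,\delta_2)$ remain.
\item If $\delta_1=0$, then $w_1+1>w_0$ and $w_2+3\ge w_0+1$, against the trace relation. So $\delta_1\ne0$.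
\item The involution $F\mapsto F'=F_2(pZ)$ sends $(\delta_1,\delta_2)$ to $(2-\delta_2,2-\delta_1)$. So $\delta_2\ne2$, and the pairs $(1,1)$, $(1,0)$, $(2,1)$, $(2,0)$ remain.
\item A jump $2$ propagates: $\delta_1=2$ implies $\delta_2=2$. This excludes $(2,1)$ and $(2,0)$, and then $(1,0)$, whose image under the involution is $(2,1)$.
\end{enumerate}
Step (4) has no counterpart in degree one. It rests on Lemma~\ref{lem:weight2} and Proposition~\ref{prop:threehalves}. The general proof has the same four steps.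

\section{Trace, Fricke involution and theta series}\label{sec:tools}

\subsection*{The groups $\Gamma_i$}
Let $\Gamma^{(n)}$ act on the right on row vectors in $\mathbb{F}_p^{2n}$, with standard basis $\mathbf{a}_1,\dots,\mathbf{a}_n,\mathbf{b}_1,\dots,\mathbf{b}_n$ and the symplectic form given by $J$. A Lagrangian is an $n$-dimensional isotropic subspace. The image of $\mathcal{L}_0=\langle\mathbf{b}_1,\dots,\mathbf{b}_n\rangle$ under $\gamma$ is spanned by the rows of $(C\ D)$, so $\Gamma_0^{(n)}(p)$ is the stabilizer of $\mathcal{L}_0$. Since $\mathbf{b}_j\iota_j(S)=\mathbf{a}_j$, the form $F_i$ is invariant under the stabilizer $\Gamma_i=g_i^{-1}\Gamma_0^{(n)}(p)g_i$ of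
\[
\mathcal{L}_i=\mathcal{L}_0g_i=\langle\mathbf{a}_1,\dots,\mathbf{a}_i,\mathbf{b}_{i+1},\dots,\mathbf{b}_n\rangle.
\]
Split the indices into $\{1,\dots,i\}$ and $\{i+1,\dots,n\}$, with blocks $X_{11},X_{12},X_{22}$. From $\mathbf{a}_a\mathsf{t}(X)=\mathbf{a}_a+\sum_bX_{ab}\mathbf{b}_b$, $\mathbf{b}_b\mathsf{t}(X)=\mathbf{b}_b$, $\mathbf{a}_a\mathsf{m}(U)=\sum_bU_{ab}\mathbf{a}_b$ and $\mathbf{b}_b\mathsf{m}(U)=\sum_c(U^{-1})_{cb}\mathbf{b}_c$ we read off, for integral symmetric $X$ and $U\in\operatorname{GL}_n(\mathbb{Z})$,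
\begin{equation}\label{eq:gammai}
\mathsf{t}(X)\in\Gamma_i\iff X_{11}\equiv0,\qquad\qquad\mathsf{m}(U)\in\Gamma_i\iff U_{12}\equiv0\pmod p.
\end{equation}
The first equivalence gives the shape of the expansion:
\begin{equation}\label{eq:shape}
F_i=\sum_{T\ge0}a_i(T)\,\mathbf{e}(\operatorname{tr}TZ),\qquad pT_{11}\text{ and }T_{22}\text{ half-integral},\quad2T_{12}\text{ integral}.
\end{equation}

\subsection*{The trace}

\begin{lemma}\label{lem:trace}
Let $\kappa$ be even and let $H\in M_\kappa(\Gamma_0^{(n)}(p))$ be such that all $H_i$ have rational coefficients. Then $\operatorname{tr}H=\sum_{\gamma\in\Gamma_0^{(n)}(p)\backslash\Gamma^{(n)}}H|\gamma\in M_\kappa(\Gamma^{(n)})$ has rational coefficients, and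
\[
v(\operatorname{tr}H-H)\ge\min_{1\le i\le n}\Big(w_i(H)+\frac{i(i+1)}2\Big).
\]
\end{lemma}

\begin{proof}
The map $\operatorname{Sp}_n(\mathbb{Z})\to\operatorname{Sp}_n(\mathbb{F}_p)$ is onto and $\operatorname{Sp}_n(\mathbb{F}_p)$ is transitive on Lagrangians, so the cosets correspond to the Lagrangians $\mathcal{L}=\mathcal{L}_0\gamma$. We sort these by $\mathcal{L}\cap\mathcal{L}_0$. Let $\mathcal{V}_i=\langle\mathbf{b}_{i+1},\dots,\mathbf{b}_n\rangle$. The elements $\mathsf{m}(U)$, $U\in\operatorname{SL}_n(\mathbb{Z})$, preserve $\mathcal{L}_0$ and act on it through all of $\operatorname{SL}_n(\mathbb{F}_p)$, which is transitive on subspaces of a given dimension. For each subspace $\mathcal{V}\subset\mathcal{L}_0$ of dimension $n-i$ choose $U_{\mathcal{V}}\in\operatorname{SL}_n(\mathbb{Z})$ with $\mathcal{V}_i\,\mathsf{m}(U_{\mathcal{V}})=\mathcal{V}$; for $i=0$ take $U=1$. It remains to list the $\mathcal{L}$ with $\mathcal{L}\cap\mathcal{L}_0=\mathcal{V}_i$. Such an $\mathcal{L}$ lies in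 $\mathcal{V}_i^\perp=\langle\mathbf{a}_1,\dots,\mathbf{a}_i,\mathbf{b}_1,\dots,\mathbf{b}_n\rangle$, and $\mathcal{L}/\mathcal{V}_i$ is a Lagrangian of $\mathcal{V}_i^\perp/\mathcal{V}_i$ meeting $\mathcal{L}_0/\mathcal{V}_i$ in $0$. Hence it is spanned by vectors $\mathbf{a}_a+\sum_{b\le i}s_{ab}\mathbf{b}_b$, $a\le i$, and isotropy means that $s$ is symmetric. That is, $\mathcal{L}=\mathcal{L}_i\,\mathsf{t}(\operatorname{diag}(s,0))$ for a unique $s\in\operatorname{Sym}_i(\mathbb{Z}/p)$. So the elements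
\[
g_i\;\mathsf{t}(\operatorname{diag}(s,0))\;\mathsf{m}(U_{\mathcal{V}}),\qquad0\le i\le n,\quad s\in\operatorname{Sym}_i(\mathbb{Z}/p),\quad\dim\mathcal{V}=n-i,
\]
represent the cosets. Summing $H_i(Z+\operatorname{diag}(s,0))$ over $s$ multiplies the coefficient at $T$ by $\sum_s\mathbf{e}(\operatorname{tr}T_{11}s)$, the sum of a character of a group of order $p^{i(i+1)/2}$, which is $0$ or $p^{i(i+1)/2}$. The element $\mathsf{m}(U_{\mathcal{V}})$ only relabels the exponents by $T\mapsto U_{\mathcal{V}}^tTU_{\mathcal{V}}$. The term $i=0$ is $H$.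
\end{proof}

\subsection*{The Fricke involution}

\begin{lemma}\label{lem:fricke}
Let $\kappa$ be even, $F\in M_\kappa(\Gamma_0^{(n)}(p))$ and $F'(Z)=F_n(pZ)$. Then $F'\in M_\kappa(\Gamma_0^{(n)}(p))$. If all $F_i$ have rational coefficients, so have all $F'_i$, and $w_i(F')=w_{n-i}(F)-\kappa i$. Hence, if the $w_i(F)$ are finite, $\delta_i(F')=\kappa-\delta_{n+1-i}(F)$.
\end{lemma}

\begin{proof}
We have $F'=F|\eta$ with $\eta=J\operatorname{diag}(p1_n,1_n)=\begin{pmatrix}0&-1_n\\p1_n&0\end{pmatrix}$, and conjugation by $\eta$ sends $\begin{pmatrix}A&B\\C&D\end{pmatrix}$ to $\begin{pmatrix}D&-C/p\\-pB&A\end{pmatrix}$. So $\eta$ normalizes $\Gamma_0^{(n)}(p)$ and $F'$ is invariant. The matrix $\eta g_i$ decomposes coordinatewise: in the coordinate $j\le i$ it is $S\operatorname{diag}(p,1)S=-\operatorname{diag}(1,p)$, and in the coordinate $j>i$ it is $S\operatorname{diag}(p,1)$. Thus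
\[
F'_i=\Big(F\Big|\prod_{j>i}\iota_j(S)\Big)\Big|\operatorname{diag}(A,D),\qquad A=\operatorname{diag}(-1_i,p1_{n-i}),\quad D=\operatorname{diag}(-p1_i,1_{n-i}).
\]
Choose a permutation matrix $\Pi$ with $\mathsf{m}(\Pi)^{-1}g_{n-i}\mathsf{m}(\Pi)=\prod_{j>i}\iota_j(S)$. As $\mathsf{m}(\Pi)\in\Gamma_0^{(n)}(p)$, the inner form is $F_{n-i}|\mathsf{m}(\Pi)$, which has the coefficients of $F_{n-i}$ with the coordinates permuted. The outer matrix substitutes $Z\mapsto AZD^{-1}$, which maps exponents injectively by $T\mapsto D^{-1}TA=p^{-1}ATA$ and keeps them positive semidefinite, and it multiplies by $\det(D)^{-\kappa}=p^{-\kappa i}$. This gives the formula for $w_i(F')$ and, for $n=1$, holomorphy at the two cusps. Finally $w_{i-1}(F')-w_i(F')=w_{n+1-i}(F)-w_{n-i}(F)+\kappa$.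
\end{proof}

\subsection*{Weight two and level one}

\begin{lemma}\label{lem:vanish}
$M_2(\Gamma^{(n)})=0$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Siegel's operator $\Phi$ maps $M_2(\Gamma^{(n)})$ to $M_2(\Gamma^{(n-1)})$ by keeping the coefficients at the matrices $\operatorname{diag}(T',0)$; its kernel is the space of cusp forms, whose coefficients are supported on $T>0$. If $0\ne F\in M_2(\Gamma^{(n)})$, then $n\ge2$ and $\Phi^{n-1}F=0$ because $M_2(\operatorname{SL}_2(\mathbb{Z}))=0$, so the last nonzero $\Phi^rF$ is a cusp form of degree $\ge2$. It suffices to show that there is no nonzero cusp form of weight $2$ and degree $n\ge2$. For $n\ge5$ the weight is singular, $2<n/2$, and then $a(T)=0$ for all $T>0$ (Freitag, Resnikoff).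

Let $2\le n\le4$ and let $F\ne0$ be a cusp form. The function $\det Y\,|F(Z)|$ is $\Gamma^{(n)}$-invariant and attains its maximum at a point $Z_0=X_0+\sqrt{-1}\,Y_0$ of Siegel's fundamental domain. There $Y_0$ is Minkowski reduced, so $(Y_0)_{11}=\min\{Y_0[u]:0\ne u\in\mathbb{Z}^n\}$; and $|(X_0)_{11}|\le\frac12$, $|(Z_0)_{11}|\ge1$ give $(Y_0)_{11}\ge\sqrt3/2$. We compare two bounds for $\mu=\min\{\operatorname{tr}(TY_0):a(T)\ne0\}$.

\emph{Upper bound.} Let $g(u)=F(X_0+uY_0)$ for $\operatorname{Im}u>0$. The function $g(u)\mathbf{e}(-\mu u)$ is a series $\sum c_T\,\mathbf{e}\big((\operatorname{tr}TY_0-\mu)u\big)$ with nonnegative frequencies, so by absolute convergence it is bounded on each half-plane $\operatorname{Im}u\ge y>0$. By the Phragm\'en--Lindel\"of principle it is bounded there by its supremum on $\operatorname{Im}u=y$. Maximality at $Z_0$ gives $|g(x+\sqrt{-1}\,y)|\le y^{-n}|g(\sqrt{-1})|$. Evaluating at $u=\sqrt{-1}$ and dividing by $|g(\sqrt{-1})|\ne0$, we get $e^{2\pi\mu}\le y^{-n}e^{2\pi\mu y}$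 for $0<y<1$, that is, $2\pi\mu(1-y)\le-n\log y$. Letting $y\to1$ gives $\mu\le n/2\pi<0.16\,n$.

\emph{Lower bound.} Hermite's inequality $\min_{u\ne0}Y_0[u]\le(4/3)^{(n-1)/2}(\det Y_0)^{1/n}$ gives $(\det Y_0)^{1/n}\ge(3/4)^{n/2}$. For half-integral $T>0$ we have $\det2T\ge1$, so by the inequality of arithmetic and geometric means
\[
\operatorname{tr}(TY_0)\ge n(\det T)^{1/n}(\det Y_0)^{1/n}\ge\frac n2\Big(\frac34\Big)^{n/2}\ge\frac9{32}\,n>0.28\,n .
\]
The two bounds contradict each other.
\end{proof}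

\subsection*{Theta series}
A positive definite lattice $L$ is \emph{even} if $(x,x)\in2\mathbb{Z}$ for $x\in L$. Its dual is $L^\#=\{y:(y,L)\subset\mathbb{Z}\}$, its determinant is $\det L=[L^\#:L]$, and its level is the least $N\ge1$ with $N(y,y)\in2\mathbb{Z}$ for all $y\in L^\#$. For $x=(x_1,\dots,x_n)$ let $\operatorname{Gr}(x)$ be the matrix $((x_a,x_b))_{a,b}$, and put $\theta_L(Z)=\sum_{x\in L^n}\mathbf{e}(\frac12\operatorname{tr}\operatorname{Gr}(x)Z)$. If $L$ is even of rank $2\kappa$ and level $N$, then $\theta_L$ is a modular form of weight $\kappa$ on $\Gamma_0^{(n)}(N)$ with the quadratic character attached to $(-1)^\kappa\det L$, evaluated at $\det D$; the character is trivial if $\kappa$ is even and $\det L$ is a square.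

\begin{lemma}\label{lem:theta}
Let $L$ be even of rank $2\kappa$ with $\kappa$ even, of level $p$ and determinant $p^{2l}$. Then $\theta_L\in M_\kappa(\Gamma_0^{(n)}(p))$, and for $0\le i\le n$
\[
(\theta_L)_i=(-1)^{i\kappa/2}\,p^{-il}\sum_{x\in(L^\#)^i\times L^{n-i}}\mathbf{e}\big(\tfrac12\operatorname{tr}\operatorname{Gr}(x)Z\big).
\]
\end{lemma}

\begin{proof}
Apply $\iota_j(S)$ for $j=1,\dots,i$ in turn; at step $j$ the vector $x_j$ still runs over $L$. Let $\tau=Z_{jj}$, let $z$ be the row vector $(Z_{jb})_{b\ne j}$, let $Z'=(Z_{ab})_{a,b\ne j}$, and put $u=\sum_{b\ne j}z_bx_b\in L\otimes\mathbb{C}$. The exponent is $\frac12(x_j,x_j)\tau+(x_j,u)+\frac12\sum_{a,b\ne j}(x_a,x_b)Z'_{ab}$. The element $\iota_j(S)$ acts by $\tau\mapsto-1/\tau$, $z\mapsto z/\tau$, $Z'\mapsto Z'-z^tz/\tau$ with automorphy factor $\tau^{-\kappa}$ (see \eqref{eq:iota} below), so the exponent becomes $-\frac1{2\tau}(x_j-u,x_j-u)+\frac12\sum_{a,b\ne j}(x_a,x_b)Z'_{ab}$. Poisson summation for the Gaussian, first for real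 $u$ and then by analytic continuation, followed by $y\mapsto-y$ if necessary, gives
\[
\sum_{x\in L}\mathbf{e}\Big(-\frac{(x-u,x-u)}{2\tau}\Big)=\Big(\frac\tau{\sqrt{-1}}\Big)^{\kappa}(\det L)^{-1/2}\sum_{y\in L^\#}\mathbf{e}\big(\tfrac12(y,y)\tau+(y,u)\big).
\]
So each step replaces $L$ by $L^\#$ in the $j$-th place and contributes the factor $(\sqrt{-1})^{-\kappa}p^{-l}=(-1)^{\kappa/2}p^{-l}$.
\end{proof}

\begin{example}\label{ex:quaternary}
Let $L$ be even of rank $4$, level $p$ and determinant $p^2$. For $p\equiv3\pmod4$ one may take $L=\Lambda\perp\Lambda$, where $\Lambda$ has Gram matrix $\begin{pmatrix}2&1\\1&(p+1)/2\end{pmatrix}$: its determinant is $p$, and $p$ times its inverse is again even. Then $\theta_L\in M_2(\Gamma_0^{(n)}(p))$, and $(-p)^i(\theta_L)_i$ has integer coefficients and constant term $1$. Hence $w_i(\theta_L)=-i$, as Theorem~\ref{thm:cusps} predicts.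
\end{example}

\section{A form of weight $p-1$ congruent to one}\label{sec:aux}

By Lemma~\ref{lem:trace}, $\operatorname{tr}(FE)\equiv FE$ as soon as $w_i(FE)\ge1-\frac{i(i+1)}2$ for $i\ge1$. Theorem~\ref{thm:cusps} gives $w_i(F)\ge-i$, so we need $w_i(E)\ge1-\frac{i(i+1)}2+i$.

\begin{proposition}\label{prop:E}
Let $p\ge n+3$. There is $E\in M_{p-1}(\Gamma_0^{(n)}(p))_{\mathbb{Z}_{(p)}}$, with all $E_i$ having rational coefficients, such that $E\equiv1\pmod p$ and $w_i(E)\ge1-\frac{i(i-1)}2$ for $1\le i\le n$.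
\end{proposition}

We look for lattices of rank $2p-2$ and level $p$ with an isometry of order $p$ that fixes no nonzero vector. Their theta series are congruent to a constant at every cusp simultaneously, up to the explicit factor of Lemma~\ref{lem:theta}; with enough different determinants, a linear combination cancels these constants at the cusps $i\ge1$.

\subsection*{Cyclotomic lattices}
Let $\mathfrak{P}=(1-\zeta_p)\subset\mathbb{Z}[\zeta_p]$. Recall that $(p)=\mathfrak{P}^{p-1}$, that $\mathfrak{P}$ has norm $p$ and is stable under complex conjugation, and that the inverse different is $\mathfrak{P}^{-(p-2)}$. For $1\le a\le\frac{p-1}2$ let $I_a=\mathfrak{P}^a$ with the positive definite form $(x,y)=\frac1p\operatorname{Tr}(x\bar y)$. An element $y$ lies in $I_a^\#$ if and only if $p^{-1}\mathfrak{P}^a\bar y\subset\mathfrak{P}^{-(p-2)}$, so $I_a^\#=\mathfrak{P}^{1-a}\supset I_a$. Thus $I_a$ is integral of determinant $p^{2a-1}$. Let $\operatorname{Tr}^+$ be the trace from the maximal real subfield,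 so that $\operatorname{Tr}(x\bar x)=2\operatorname{Tr}^+(x\bar x)$. For $x\in I_a$ we get $(x,x)\in\frac2p\mathbb{Z}\cap\mathbb{Z}=2\mathbb{Z}$, so $I_a$ is even. For $y\in I_a^\#$ the number $p(y,y)=\operatorname{Tr}(y\bar y)$ is an integer, because $y\bar y\in\mathfrak{P}^{2-2a}$ and $2a-2\le p-2$; and $\operatorname{Tr}^+(y\bar y)\in\frac12\mathbb{Z}\cap\mathbb{Z}[1/p]=\mathbb{Z}$. So $p(y,y)\in2\mathbb{Z}$, and $I_a$ has level $p$.

For $1\le l\le p-2$ choose $1\le a,b\le\frac{p-1}2$ with $a+b-1=l$ and put $L_l=I_a\perp I_b$. It is even of rank $2p-2$, level $p$ and determinant $p^{2l}$. Multiplication by $\zeta_p$ is an isometry of order $p$ of $L_l$ and $L_l^\#$ without nonzero fixed vectors, so the nonzero tuples $x$ with a given Gram matrix fall into orbits of length $p$. With $s=(-1)^{(p-1)/2}$, Lemma~\ref{lem:theta} gives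
\begin{equation}\label{eq:thetaL}
(\theta_{L_l})_i=s^ip^{-il}(1+pR_{l,i})\qquad(0\le i\le n),
\end{equation}
where $R_{l,i}$ has integer coefficients. We use two identities, in which the first term on the right is a nonnegative integer for all integers $l,i$:
\begin{equation}\label{eq:binom}
\frac{l(l-1)}2-il=\frac{(l-i)(l-i-1)}2-\frac{i(i+1)}2,\qquad\frac{l(l+1)}2-il=\frac{(l-i)(l-i+1)}2-\frac{i(i-1)}2.
\end{equation}

\subsection*{First step: a form of level one}
By \eqref{eq:thetaL}, the constant term of $(\sum c_l\theta_{L_l})_i$ is $s^iP(p^{-i})$ with $P(x)=\sum c_lx^l$. Since $l\ge1$, we take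
\[
P(x)=x\prod_{i=1}^n(1-p^ix)=\sum_{l=1}^{n+1}c_lx^l,\qquad\mathcal{H}=\sum_{l=1}^{n+1}c_l\theta_{L_l}.
\]
The lattice $L_{n+1}$ exists because $n+1\le p-2$; this is where $p\ge n+3$ is needed. We have $c_1=1$, and $\pm c_l$ is a sum of products of $l-1$ distinct elements of $\{p,\dots,p^n\}$, so $v(c_l)\ge\frac{l(l-1)}2$. For $1\le i\le n$ the constant term vanishes, and \eqref{eq:thetaL} and \eqref{eq:binom} give $w_i(\mathcal{H})\ge1-\frac{i(i+1)}2$. This misses the bound of Proposition~\ref{prop:E} by $i$, the price of the factor $x$ in $P$. It is, however, exactly what Lemma~\ref{lem:trace} requires, so (cf.\ \cite{BN})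
\[
\mathcal{G}:=\operatorname{tr}\mathcal{H}\in M_{p-1}(\Gamma^{(n)})_{\mathbb{Z}_{(p)}},\qquad\mathcal{G}\equiv\mathcal{H}\equiv\theta_{L_1}\equiv1\pmod p.
\]

\subsection*{Second step}
Since $\mathcal{G}_i=\mathcal{G}\equiv1$ for all $i$, the form $\mathcal{G}$ plays the role of the missing term $l=0$. If $s=1$ one could use the coefficients of $\prod_i(1-p^ix)$; a recursion handles both signs.

\begin{proof}[Proof of Proposition~\ref{prop:E}]
Define $\epsilon_1,\dots,\epsilon_n\in\mathbb{Q}$ recursively by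
\[
\epsilon_l=-s^lp^{l^2}\Big(1+s^l\sum_{l'<l}\epsilon_{l'}p^{-ll'}\Big),\qquad\text{equivalently}\qquad1+s^l\sum_{l'\le l}\epsilon_{l'}p^{-ll'}=0,
\]
and put $E=\mathcal{G}+\sum_{l=1}^n\epsilon_l\theta_{L_l}$. We claim that $v(\epsilon_l)\ge\frac{l(l+1)}2$. By induction and \eqref{eq:binom}, $v(\epsilon_{l'}p^{-ll'})\ge\frac{l'(l'+1)}2-ll'\ge-\frac{l(l-1)}2$ for $l'<l$, so $v(\epsilon_l)\ge l^2-\frac{l(l-1)}2=\frac{l(l+1)}2$. In particular $E$ is $p$-integral and $E\equiv\mathcal{G}\equiv1$. By \eqref{eq:thetaL},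
\[
E_i=\beta_i+(\mathcal{G}-1)+p\,s^i\sum_l\epsilon_lp^{-il}R_{l,i},\qquad\beta_i=1+s^i\sum_{l=1}^n\epsilon_lp^{-il}=s^i\sum_{l>i}\epsilon_lp^{-il}.
\]
For $l>i$ the term $\frac{(l-i)(l-i+1)}2$ in \eqref{eq:binom} is at least $1$, so $v(\beta_i)\ge1-\frac{i(i-1)}2$. The second summand has valuation $\ge1$, and the third has valuation $\ge1-\frac{i(i-1)}2$ by \eqref{eq:binom}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:cusps}]
We may assume $F\ne0$. As $p\ge n+3\ge4$, we have $p\ge5$, so all $F_i$ are rational and $w_i(F)=w_0(F)-i\ge-i$. The form $FE\in M_{p+1}(\Gamma_0^{(n)}(p))$ has $(FE)_i=F_iE_i$, which is rational, and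
\[
w_i(FE)\ge-i+1-\frac{i(i-1)}2=1-\frac{i(i+1)}2\qquad(1\le i\le n).
\]
By Lemma~\ref{lem:trace}, $G=\operatorname{tr}(FE)\in M_{p+1}(\Gamma^{(n)})$ has rational coefficients and $v(G-FE)\ge1$. Also $v(FE-F)\ge v(F)+v(E-1)\ge1$. Hence $v(G-F)\ge1$: the form $G$ has coefficients in $\mathbb{Z}_{(p)}$ and $G\equiv F\pmod p$.
\end{proof}

\section{Two valuations of an elliptic modular form}\label{sec:elliptic}

The forms $F_{j-1}$ and $F_j$ differ by $\iota_j(S)$, so comparing $w_{j-1}$ with $w_j$ is a problem in the single variable $Z_{jj}$. Freezing the other variables produces elliptic modular forms of level $p$ times an auxiliary level prime to $p$, where the trace argument of Section~\ref{sec:one} is not available. Geometry replaces it: the two valuations are the orders of vanishing along the two components of the modular curve modulo $p$.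

Let $p\ge5$, $N\ge3$, $p\nmid N$, and let $S_N\in\operatorname{SL}_2(\mathbb{Z})$ satisfy $S_N\equiv S\pmod p$, $S_N\equiv1\pmod N$. Two choices differ by an element of $\Gamma(pN)$.

\subsection*{Facts on modular curves}
A level $N$ structure on an elliptic curve $\mathcal{E}$ is a basis $\alpha$ of its $N$-torsion; the Weil pairing of the two basis points is a primitive $N$-th root of unity. Let $\omega$ be the Hodge bundle, whose fiber at $\mathcal{E}$ is the line of invariant differentials. A section of $\omega^\kappa$ is a rule $f(\mathcal{E},\dots,\omega_0)$, homogeneous of degree $-\kappa$ in the nowhere vanishing differential $\omega_0$.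
\begin{enumerate}
\item[(F1)] \emph{Tate curve.} $\operatorname{Tate}(q)$ is an elliptic curve over $\mathbb{Z}((q))$ with $j=q^{-1}+\cdots$ and a nowhere vanishing differential $\omega_{\mathrm{can}}$. For $q=\mathbf{e}(\tau)$ it is $\mathbb{C}^\times/q^{\mathbb{Z}}\cong\mathbb{C}/(\mathbb{Z}+\mathbb{Z}\tau)$ with $\omega_{\mathrm{can}}=2\pi\sqrt{-1}\,dz$. Its $N$-torsion points are the $\zeta_N^aq^{b/N}$. Put $\alpha_{\mathrm{can}}=(\zeta_N,q^{1/N})$, and normalize the Weil pairing so that its value on $\alpha_{\mathrm{can}}$ is $\zeta_N$.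
\item[(F2)] \emph{Level $N$ over $k$.} The pairs $(\mathcal{E},\alpha)$ with a fixed value of the Weil pairing are classified by a curve $Y(N)_k$ with smooth irreducible completion $X(N)_k$. At each cusp $q^{1/N}$ is a local parameter, the universal curve over $k((q^{1/N}))$ is $\operatorname{Tate}(q)$ with some level structure, and $\omega$ is extended so that $\omega_{\mathrm{can}}$ generates it. The degree of $\omega$ is positive, so $H^0(X(N)_k,\omega^\kappa)=0$ for $\kappa<0$.
\item[(F3)] \emph{Hasse invariant.} There is $\operatorname{Ha}\in H^0(X(N)_k,\omega^{p-1})$ with simple zeros exactly at the supersingular points and $q$-expansion $1$ at all cusps (Igusa; Katz--Mazur, 12.4.3).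
\item[(F4)] \emph{The operator $\theta$.} Let $\theta=q\,d/dq$ act on $q$-expansions. If $g\in H^0(X(N)_k,\omega^{\kappa})$ with $p\nmid\kappa$ is not divisible by $\operatorname{Ha}$, then $\theta g\ne0$ \cite{Katz601}.
\item[(F5)] \emph{Level $\Gamma_0(p)\cap\Gamma(N)$ over $W$.} Let $Y$ be the moduli scheme over $W$ of triples $(\mathcal{E},\alpha,C)$, with $\alpha$ of Weil pairing $\zeta_N$ and $C\subset\mathcal{E}$ a subgroup scheme of order $p$. It is regular and flat over $W$. Its special fiber is reduced and is the union of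
\[
\mathcal{C}_\mu=\{(\mathcal{E},\alpha,\ker\operatorname{Fr})\},\qquad\mathcal{C}_{\mathrm{et}}=\{(\mathcal{E}'^{(p)},\alpha'^{(p)},\ker\operatorname{Ver})\},
\]
where $\operatorname{Fr}:\mathcal{E}\to\mathcal{E}^{(p)}$ is Frobenius and $\operatorname{Ver}$ its dual isogeny. Both components are isomorphic to $Y(N)_k$, via $(\mathcal{E},\alpha)$ and $(\mathcal{E}',\alpha')$, the latter with Weil pairing $\zeta_N^{1/p}$. They cross transversally, exactly at the supersingular points (Deligne--Rapoport; Katz--Mazur, 5.1.1 and 13.4.7).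
\end{enumerate}
Since $\omega_{\mathcal{E}'^{(p)}}=\omega_{\mathcal{E}'}^{\otimes p}$, the bundle $\omega^\kappa$ on $Y$ restricts to $\omega^\kappa$ on $\mathcal{C}_\mu$ but to $\omega^{\kappa p}$ on $\mathcal{C}_{\mathrm{et}}$. This asymmetry explains the shape of the two bounds below.

\begin{proposition}\label{prop:elliptic}
Let $0\ne f\in M_\kappa(\Gamma_0(p)\cap\Gamma(N))$ have coefficients in $\mathbb{Q}(\zeta_N)$. Then $f|S_N$ has coefficients in $\mathbb{Q}(\zeta_N)$, and $v_0=v(f)$, $v_1=v(f|S_N)$ are finite. Put $\delta=\delta(f)=v_0-v_1$ and $\bar f=p^{-v_0}f\bmod p\in k[[q^{1/N}]]$.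
\begin{enumerate}
\item[(a)] $\bar f$ is the $q$-expansion of some $0\ne g\in H^0(X(N)_k,\omega^{\kappa+(p-1)\delta})$. In particular $\kappa+(p-1)\delta\ge0$.
\item[(b)] $\kappa p-(p-1)\delta\ge0$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: rationality.} The space $M_\kappa(\Gamma_0(p)\cap\Gamma(N))$ is $H^0(\omega^\kappa)$ on the base change to $\mathbb{C}$ of a geometrically irreducible complete curve over $\mathbb{Q}(\zeta_N)$ whose open part classifies triples $(\mathcal{E},\alpha,C)$. So it has a basis defined over $\mathbb{Q}(\zeta_N)$. The $q$-expansions of the basis elements have coefficients in $\mathbb{Q}(\zeta_N)$ and are linearly independent over $\mathbb{C}$; the coordinates of $f$ are therefore the unique solution of a linear system over $\mathbb{Q}(\zeta_N)$, and $f$ is defined over $\mathbb{Q}(\zeta_N)$. By definition $f(\tau)$ is the value at $(\mathbb{C}/(\mathbb{Z}+\mathbb{Z}\tau),(\frac1N,\frac\tau N),\langle\frac1p\rangle,2\pi\sqrt{-1}\,dz)$. Multiplication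 by $c\tau+d$ carries $\mathbb{Z}+\mathbb{Z}\gamma\tau$ to $\mathbb{Z}+\mathbb{Z}\tau$, so for $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\operatorname{SL}_2(\mathbb{Z})$ the number $(f|\gamma)(\tau)$ is the value at
\[
\Big(\mathbb{C}/(\mathbb{Z}+\mathbb{Z}\tau),\ \Big(\frac{c\tau+d}N,\frac{a\tau+b}N\Big),\ \Big\langle\frac{c\tau+d}p\Big\rangle,\ 2\pi\sqrt{-1}\,dz\Big).
\]
Hence the expansions of $f$ and $f|S_N$ are the values of $f$ at $(\operatorname{Tate}(q),\alpha_{\mathrm{can}},\mu_p,\omega_{\mathrm{can}})$ and at $(\operatorname{Tate}(q),\alpha_{\mathrm{can}},\langle q^{1/p}\rangle,\omega_{\mathrm{can}})$. The second object is defined over $\mathbb{Q}(\zeta_N)((q^{1/pN}))$; no $\zeta_p$ occurs, and $f|S_N$ has coefficients in $\mathbb{Q}(\zeta_N)$. Any other level structure $\alpha$ on $\operatorname{Tate}(q)$ with Weil pairing $\zeta_N$ differs from $\alpha_{\mathrm{can}}$ by an element of $\operatorname{SL}_2(\mathbb{Z}/N)$, which lifts to $\gamma\in\operatorname{SL}_2(\mathbb{Z})$ with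 $\gamma\equiv1$ or $\gamma\equiv S\pmod p$, as we wish. Since $f$ is holomorphic at the cusps:
\begin{equation}\label{eq:star}
\text{the values of $f$ at $(\operatorname{Tate}(q),\alpha,\mu_p)$ and $(\operatorname{Tate}(q),\alpha,\langle q^{1/p}\rangle)$ have no negative exponents.}
\end{equation}

\emph{Step 2: $v_0$ and $v_1$ are orders of vanishing.} View $f$ as a section of $\omega^\kappa$ on $Y[1/p]$. The local ring of $Y$ at the generic point of a component of the special fiber is a discrete valuation ring with uniformizer $p$, because the fiber is reduced; let $\operatorname{ord}_\mu$, $\operatorname{ord}_{\mathrm{et}}$ be the two valuations. Let $R=W[[q^{1/N}]][q^{-1}]$. Here $(p)$ is a prime with residue field $k((q^{1/N}))$, the ring $R_{(p)}$ is a discrete valuation ring with uniformizer $p$, and its valuation on $R[1/p]$ is the minimum of the valuations of the coefficients. The triple $(\operatorname{Tate}(q),\alpha,\mu_p)$ defines a morphism $\operatorname{Spec}R\to Y$. Modulo $p$ we have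 $\mu_p=\ker\operatorname{Fr}$, and $j$ is transcendental over $k$, so $(p)$ maps to the generic point of $\mathcal{C}_\mu$. A local homomorphism of discrete valuation rings that preserves the uniformizer preserves the valuation, and $\omega_{\mathrm{can}}$ generates $\omega$. So the value of $f$ at this triple has valuation $\operatorname{ord}_\mu(f)$, for every $\alpha$; in particular $v_0=\operatorname{ord}_\mu(f)$ is finite.

Put $q_1=q^{1/p}$ and $R_1=W[[q_1^{1/N}]][q_1^{-1}]$, and consider $(\operatorname{Tate}(q_1^p),\alpha,\langle q_1\rangle)$ over $R_1$. The equation of the Tate curve has coefficients in $\mathbb{Z}[[q]]$, so modulo $p$ we have $\operatorname{Tate}(q_1^p)=\operatorname{Tate}(q_1)^{(p)}$. On $\mathbb{G}_m$ Frobenius is $u\mapsto u^p$ and its dual $\operatorname{Tate}(q_1^p)\to\operatorname{Tate}(q_1)$ is $u\mapsto u$, with kernel $\langle q_1\rangle$. So $(p)$ maps to the generic point of $\mathcal{C}_{\mathrm{et}}$, the value of $f$ has valuation $\operatorname{ord}_{\mathrm{et}}(f)$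 for every $\alpha$, and $v_1=\operatorname{ord}_{\mathrm{et}}(f)$. Let
\[
f_\mu=p^{-v_0}f|_{\mathcal{C}_\mu},\qquad f_{\mathrm{et}}=p^{-v_1}f|_{\mathcal{C}_{\mathrm{et}}}.
\]
These are nonzero rational sections of $\omega^\kappa$ and $\omega^{\kappa p}$ on copies of $X(N)_k$, and their expansions at the cusps are the reductions of the values just considered. We bound their poles.

\emph{Step 3: points of $Y$.} Let $\mathcal{O}$ be the local ring of $Y$ at a closed point of the special fiber, and trivialize $\omega^\kappa$, so that $f\in\mathcal{O}[1/p]$. The ring $\mathcal{O}$ is regular, hence normal, hence the intersection of its localizations at height one primes; and $f$ has nonnegative order at those primes that do not contain $p$. At an ordinary point of $\mathcal{C}_\mu$ the only height one prime containing $p$ is $(p)$, so $p^{-v_0}f\in\mathcal{O}$ and $f_\mu$ is regular. The same holds for $f_{\mathrm{et}}$ at ordinary points of $\mathcal{C}_{\mathrm{et}}$, with $v_1$. At a supersingular point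 let $(y)$ and $(x)$ be the primes of $\mathcal{C}_\mu$ and $\mathcal{C}_{\mathrm{et}}$. Then $p=uxy$ with a unit $u$, and $(x,y)$ is the maximal ideal by transversality. The element $g_0=x^{-v_1}y^{-v_0}f$ has nonnegative order at all height one primes, so $g_0\in\mathcal{O}$, and
\[
p^{-v_0}f=u^{-v_0}x^{-\delta}g_0,\qquad p^{-v_1}f=u^{-v_1}y^{\delta}g_0.
\]
As $x$ is a local parameter on $\mathcal{C}_\mu$ and $y$ on $\mathcal{C}_{\mathrm{et}}$, the section $f_\mu$ has order $\ge-\delta$ and $f_{\mathrm{et}}$ has order $\ge\delta$.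

\emph{Step 4: cusps.} A cusp of $\mathcal{C}_\mu$ is given by $\operatorname{Tate}(q)$ with a level structure over $k((q^{1/N}))$, which lifts to $R$ since it consists of points $\zeta_N^aq^{b/N}$. The value of $p^{-v_0}f$ there lies in $R$ by Step 2 and has no negative exponents by \eqref{eq:star}, so it lies in $W[[q^{1/N}]]$, and $f_\mu$ is regular at the cusp. A cusp of $\mathcal{C}_{\mathrm{et}}$ is given by $\mathcal{E}'=\operatorname{Tate}(q_1)$ with some $\alpha'$, and has parameter $q_1^{1/N}$. The structure $\alpha'^{(p)}$ lifts to a level structure on $\operatorname{Tate}(q_1^p)$ over $R_1$, and the canonical differential of $\operatorname{Tate}(q_1^p)$ corresponds to the generator $\omega_{\mathrm{can}}^{\otimes p}$ of $\omega_{\mathcal{E}'}^{\otimes p}$. By Step 2 and \eqref{eq:star} the value of $p^{-v_1}f$ lies in $W[[q_1^{1/N}]]$, so $f_{\mathrm{et}}$ is regular at the cusp.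

\emph{Step 5: conclusion.} By (F3), $g=\operatorname{Ha}^\delta f_\mu$ is a nonzero regular section of $\omega^{\kappa+(p-1)\delta}$ with $q$-expansion $\bar f$, and $\operatorname{Ha}^{-\delta}f_{\mathrm{et}}$ is a nonzero regular section of $\omega^{\kappa p-(p-1)\delta}$, whatever the sign of $\delta$. Now use $\deg\omega>0$.
\end{proof}

\begin{lemma}\label{lem:weight2}
In Proposition~\ref{prop:elliptic} let $\kappa=2$. Then $0\le\delta\le2$. If all exponents occurring in $\bar f$ are integers divisible by $p$, then $\delta=2$.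
\end{lemma}

\begin{proof}
Since $p\ge5$, the inequality $2+(p-1)\delta\ge0$ gives $\delta\ge0$, and $\delta\le2p/(p-1)<3$. Suppose that all exponents of $\bar f$ lie in $p\mathbb{Z}$, so that $\theta\bar f=0$, and that $\delta\le1$. Let $g$ be as in (a). If $\delta=0$, then $g$ has weight $2$, and (F4) forces $\operatorname{Ha}\mid g$; but $g/\operatorname{Ha}\ne0$ would have weight $3-p<0$. If $\delta=1$, then $g$ has weight $p+1$, prime to $p$, so $g=\operatorname{Ha}\cdot g'$ by (F4), with $g'\ne0$ of weight $2$ and the same $q$-expansion. The previous argument excludes such a $g'$.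
\end{proof}

\begin{example}\label{ex:old}
Both extreme values occur. Let $0\ne h\in M_2(\Gamma_0(N))$ have rational coefficients. For $f=h$ we have $f|S_N=f$ and $\delta=0$. For $f(\tau)=h(p\tau)$ write $S_N=\begin{pmatrix}a&b\\c&d\end{pmatrix}$, with $p\mid d$ and $N\mid c$. Then $\operatorname{diag}(p,1)S_N=\begin{pmatrix}pa&b\\c&d/p\end{pmatrix}\operatorname{diag}(1,p)$ with first factor in $\Gamma_0(N)$, so $f|S_N=p^{-2}h(\tau/p)$ and $\delta=2$. Thus Theorem~\ref{thm:cusps} cannot be proved one elliptic form at a time. The second part of Lemma~\ref{lem:weight2} says that a form which looks like $h(p\tau)$ modulo $p$ has the jump of $h(p\tau)$.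
\end{example}

\section{Slices}\label{sec:slices}

Fix $1\le j\le n$ and single out the $j$-th coordinate. Write $Z\leftrightarrow(\tau,z,Z')$ with $\tau=Z_{jj}$, $z=(Z_{jl})_{l\ne j}\in\mathbb{C}^{n-1}$ a row vector and $Z'\in\mathbb{H}_{n-1}$, and $T\leftrightarrow(t,r,M)$ with $t=T_{jj}$, $r=(2T_{jl})_{l\ne j}$, so that $\operatorname{tr}TZ=t\tau+rz^t+\operatorname{tr}MZ'$. For $n=1$ only $\tau$ and $t$ are present. For $H=\sum a(T)\mathbf{e}(\operatorname{tr}TZ)\in M_\kappa(\Gamma^{(n)}(p))$, $\kappa\in\mathbb{Z}$, the Fourier--Jacobi coefficients are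
\[
\varphi_M^H(\tau,z)=\sum_{t,r}a(t,r,M)\,\mathbf{e}(t\tau+rz^t),\qquad H=\sum_M\varphi^H_M(\tau,z)\,\mathbf{e}(\operatorname{tr}MZ').
\]
The series converges absolutely for all $(\tau,z)\in\mathbb{H}_1\times\mathbb{C}^{n-1}$, since $(\tau,z,Z')\in\mathbb{H}_n$ when $\operatorname{Im}Z'$ is large.

Let $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\operatorname{SL}_2(\mathbb{Z})$. With the $j$-th coordinate written first, $\iota_j(\gamma)$ has $CZ+D=\begin{pmatrix}c\tau+d&cz\\0&1\end{pmatrix}$ and $AZ+B=\begin{pmatrix}a\tau+b&az\\z^t&Z'\end{pmatrix}$. Hence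
\begin{equation}\label{eq:iota}
\iota_j(\gamma):(\tau,z,Z')\mapsto\Big(\gamma\tau,\frac z{c\tau+d},Z'-\frac{c\,z^tz}{c\tau+d}\Big),\qquad\det(CZ+D)=c\tau+d,
\end{equation}
\begin{equation}\label{eq:FJ}
\varphi_M^{H|\iota_j(\gamma)}(\tau,z)=(c\tau+d)^{-\kappa}\,\mathbf{e}\Big(\frac{-c\,zMz^t}{c\tau+d}\Big)\,\varphi_M^H\Big(\gamma\tau,\frac z{c\tau+d}\Big).
\end{equation}
For $\lambda,\xi\in\mathbb{Z}^{n-1}$ let $U_\lambda=1+\sum_{l\ne j}\lambda_lE_{lj}$, of determinant $1$, and let $X_\xi$ be the symmetric matrix with entries $\xi_l$ at $(j,l)$, $(l,j)$ and $0$ elsewhere. Then $\mathsf{m}(U_\lambda)$ acts by $(\tau,z,Z')\mapsto(\tau,z+\lambda\tau,Z'+\lambda^tz+z^t\lambda+\lambda^t\lambda\tau)$ and $\mathsf{t}(X_\xi)$ by $z\mapsto z+\xi$. If $H$ is invariant under both, then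
\begin{equation}\label{eq:quasi}
\varphi^H_M(\tau,z+\lambda\tau+\xi)=\mathbf{e}(-\lambda M\lambda^t\tau-2\lambda Mz^t)\,\varphi^H_M(\tau,z).
\end{equation}
This always holds for $\lambda,\xi\in p\mathbb{Z}^{n-1}$.

Setting $z=0$ gives an elliptic modular form, but it adds up the coefficients with different $r$. To separate them we evaluate at torsion points. Their order must be prime to $p$, so that Proposition~\ref{prop:elliptic} applies and Fourier inversion preserves $v$; and since \eqref{eq:quasi} is available only for the lattice $p\mathbb{Z}^{n-1}$, the points are taken of the form $p\nu$. For $N\ge3$ prime to $p$ and $\nu\in N^{-1}\mathbb{Z}^{n-1}$, the \emph{slice} of $H$ at $(M,\nu)$ is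
\[
f^H_{M,\nu}(\tau)=\varphi_M^H(\tau,p\nu)=\sum_t\Big(\sum_ra(t,r,M)\,\mathbf{e}(p\,r\nu^t)\Big)q^t .
\]
The inner sum is finite, because $pr\in\mathbb{Z}^{n-1}$ and $r_l^2\le4tM_{ll}$. For fixed $(t,M)$ and large $N$ the vectors $pr$ that occur are distinct modulo $N$, and then orthogonality of characters gives
\begin{equation}\label{eq:inversion}
N^{n-1}a(t,r,M)=\sum_{\nu\in(N^{-1}\mathbb{Z}/\mathbb{Z})^{n-1}}\mathbf{e}(-p\,r\nu^t)\cdot\big(\text{coefficient of }q^t\text{ in }f^H_{M,\nu}\big).
\end{equation}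

\begin{lemma}\label{lem:slice}
Let $f=f^H_{M,\nu}$ with $\nu\in N^{-1}\mathbb{Z}^{n-1}$, and let $\gamma\in\operatorname{SL}_2(\mathbb{Z})$. Then $f|_\kappa\gamma$ is bounded on $\operatorname{Im}\tau\ge1$. If $\gamma\equiv1\pmod{N^2}$, then $f|_\kappa\gamma=f_{M,\nu}^{H|\iota_j(\gamma)}$.
\end{lemma}

\begin{proof}
Put $\mu=p\nu$, $\chi=\varphi_M^{H|\iota_j(\gamma)}$, $\lambda=c\mu$. Formula \eqref{eq:FJ} at $z=(c\tau+d)\mu$ reads
\[
(f|\gamma)(\tau)=\mathbf{e}\big(c(c\tau+d)\mu M\mu^t\big)\,\chi(\tau,(c\tau+d)\mu).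
\]
A term of $\chi$ with exponent $T=(t,r,M)\ge0$ contributes the power $q^{t+r\lambda^t+\lambda M\lambda^t}$, and $t+r\lambda^t+\lambda M\lambda^t=T[(1,\lambda)^t]\ge0$. So each term has its largest absolute value on $\operatorname{Im}\tau\ge1$ at $\operatorname{Im}\tau=1$, and absolute convergence gives boundedness. If $\gamma\equiv1\pmod{N^2}$, then $(c\tau+d)\mu=\mu+\lambda\tau+\xi$ with $\lambda$ and $\xi=(d-1)\mu$ in $p\mathbb{Z}^{n-1}$. By \eqref{eq:quasi} the total factor in front of $\chi(\tau,\mu)$ is $\mathbf{e}\big((c^2\tau+cd-c^2\tau-2c)\mu M\mu^t\big)=\mathbf{e}\big(c(d-2)\mu M\mu^t\big)$. It equals $1$, since $\mu M\mu^t=p\cdot\nu(pM)\nu^t\in pN^{-2}\mathbb{Z}$ and $N^2\mid c$.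
\end{proof}

Now let $F\in M_2(\Gamma_0^{(n)}(p))$. The Lagrangian $\mathcal{L}_{j-1}$ is spanned by $\mathbf{b}_j$ and vectors fixed by $\iota_j(\gamma)$, and $\mathbf{b}_j\iota_j(\gamma)=c\mathbf{a}_j+d\mathbf{b}_j$. Writing $\gamma=(\gamma S^{-1})S$ in the second case, we obtain
\begin{equation}\label{eq:step}
F_{j-1}|\iota_j(\gamma)=F_{j-1}\ \text{ if }\gamma\in\Gamma_0(p),\qquad F_{j-1}|\iota_j(\gamma)=F_j\ \text{ if }\gamma\equiv S\pmod p.
\end{equation}
With Lemma~\ref{lem:slice}, the slice $f=f^{F_{j-1}}_{M,\nu}$ in the $j$-th coordinate satisfies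
\begin{equation}\label{eq:slicepair}
f\in M_2(\Gamma_0(p)\cap\Gamma(N^2)),\qquad f|S_{N^2}=f^{F_j}_{M,\nu}.
\end{equation}

\begin{proposition}\label{prop:range}
Let $F$ be as in Theorem~\ref{thm:cusps}. Then all $F_i$ have rational coefficients, all $w_i$ are finite, and $0\le\delta_i\le2$. For each $j$, every slice $f$ of $F_{j-1}$ in the $j$-th coordinate satisfies $v(f)\ge w_{j-1}$ and $v(f|S_{N^2})\ge w_j$, and there is a slice with $v(f)=w_{j-1}$.
\end{proposition}

\begin{proof}
We use induction on $j$. Suppose that $F_{j-1}$ is rational and $w_{j-1}$ is finite. Each slice $f$ has coefficients in $\mathbb{Q}(\zeta_N)$, so by Proposition~\ref{prop:elliptic} in level $N^2$ and \eqref{eq:slicepair} the slices of $F_j$ have coefficients in $\mathbb{Q}(\zeta_{N^2})$. By \eqref{eq:inversion}, a given $a_j(T)$ lies in $\mathbb{Q}(\zeta_{N^2})$ for every large $N$ prime to $p$. Two coprime values of $N$ give $a_j(T)\in\mathbb{Q}$. Coefficients of slices are sums of coefficients times roots of unity,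 and conversely by \eqref{eq:inversion}, where $v(N)=0$. So $w_{j-1}$ is the infimum of the $v(f)$, attained because $w_{j-1}$ is the valuation of some coefficient, and $w_j$ is the infimum of the $v(f|S_{N^2})$. For $f\ne0$, Lemma~\ref{lem:weight2} gives $v(f)-2\le v(f|S_{N^2})\le v(f)$; for $f=0$ both are $\infty$. Hence $w_j\ge w_{j-1}-2$, and a slice with $v(f)=w_{j-1}$ gives $w_j\le w_{j-1}$.
\end{proof}

\section{Lowering the weight to $3/2$}\label{sec:theta}

Which coefficients of $F_j$ can realize a jump $\delta_j=2$? The model is $G(pZ)$ with $G$ of level one: by the proof of Lemma~\ref{lem:fricke}, the exponents of its $j$-th expansion have lower right block divisible by $p$. The next result says that this divisibility is forced.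

\begin{proposition}\label{prop:threehalves}
Let $F$ be as in Theorem~\ref{thm:cusps}, let $1\le j<l\le n$, and let $T$ be an exponent of $F_j$ with $p\nmid T_{ll}$. Then $v(a_j(T))\ge w_{j-1}-1$.
\end{proposition}

The idea is visible for $n=2$, $j=1$, $l=2$. The Fourier--Jacobi coefficient $\varphi_m(\tau,y)$ of $F$ with $m=T_{22}$ is a combination $\sum_\rho h_\rho(\tau)\vartheta_\rho(\tau,y)$ of theta functions of weight $\frac12$ and level $4m$, and the $h_\rho$ carry the same coefficients as $\varphi_m$ but have weight $\frac32$. In weight $\frac32$, part (b) of Proposition~\ref{prop:elliptic} reads $\delta\le\frac{3p}{2(p-1)}$, which is less than $2$ for $p\ge5$ (for $p=3$ it is $\frac94$, and nothing is gained). The hypothesis $p\nmid m$ keeps the auxiliary level $4m$ prime to $p$. To avoid half-integral weight we raise $h_\rho$ to a power; for this we need to know only that $\Gamma(4m)$ acts on the $\vartheta_\rho$ by roots of unity of bounded order.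

\subsection*{Theta functions}
Let $\tilde m\ge1$ be an integer and, for $\rho\in\mathbb{Z}/2\tilde m$,
\[
\vartheta_\rho(\tau,y)=\sum_{r\equiv\rho\ (2\tilde m)}q^{r^2/4\tilde m}\,\mathbf{e}(ry).
\]
For functions $\phi$ on $\mathbb{H}_1\times\mathbb{C}$, $\kappa\in\frac12\mathbb{Z}$, $\gamma\in\operatorname{SL}_2(\mathbb{Z})$ and $\mathbf{x}=(\lambda,\xi)\in\mathbb{R}^2$ put, with the principal branch of the square root,
\begin{align*}
(\phi|_\kappa\gamma)(\tau,y)&=(c\tau+d)^{-\kappa}\,\mathbf{e}\Big(\frac{-\tilde mcy^2}{c\tau+d}\Big)\phi\Big(\gamma\tau,\frac y{c\tau+d}\Big),\\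
(\phi|\mathbf{x})(\tau,y)&=\mathbf{e}\big(\tilde m(\lambda^2\tau+2\lambda y+\lambda\xi)\big)\,\phi(\tau,y+\lambda\tau+\xi).
\end{align*}
Then
\begin{equation}\label{eq:heis}
(\phi|\mathbf{x})|\gamma=(\phi|\gamma)|(\mathbf{x}\gamma),\qquad(\phi|\mathbf{x})|\mathbf{x}'=\mathbf{e}\big(\tilde m(\lambda\xi'-\lambda'\xi)\big)\,\phi|(\mathbf{x}+\mathbf{x}').
\end{equation}
For the first identity let $\mathbf{x}\gamma=(\lambda_1,\xi_1)$, $\mathsf{j}=c\tau+d$, $\mathsf{w}=\lambda_1\tau+\xi_1$. Then $\lambda\,\gamma\tau+\xi=\mathsf{w}/\mathsf{j}$ and $\lambda_1\mathsf{j}-c\mathsf{w}=\lambda_1d-\xi_1c=\lambda$. Both sides involve $\phi(\gamma\tau,(y+\mathsf{w})/\mathsf{j})$, and the exponents divided by $\tilde m$ are $(-cy^2+2\lambda y+\lambda\mathsf{w})/\mathsf{j}$ and $\lambda_1\mathsf{w}+2\lambda_1y-c(y+\mathsf{w})^2/\mathsf{j}$, which agree by the second relation. In the second identity the exponents differ by $\lambda'\xi'+2\lambda\xi'+\lambda\xi-(\lambda+\lambda')(\xi+\xi')=\lambda\xi'-\lambda'\xi$.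

\emph{Theta decomposition.} Let $\phi$ be holomorphic with $\phi|\mathbf{x}=\phi$ for all $\mathbf{x}\in\mathbb{Z}^2$. Periodicity in $y$ gives $\phi=\sum_{r\in\mathbb{Z}}c_r(\tau)\mathbf{e}(ry)$, and invariance under $(\lambda,0)$ gives $c_{r+2\tilde m\lambda}=q^{\tilde m\lambda^2+r\lambda}c_r$. So $q^{-r^2/4\tilde m}c_r$ depends only on $r\bmod2\tilde m$, and
\begin{equation}\label{eq:decomp}
\phi=\sum_\rho h_\rho(\tau)\vartheta_\rho(\tau,y),\qquad h_\rho=q^{-r^2/4\tilde m}c_r\quad\text{for any }r\equiv\rho.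
\end{equation}
The $h_\rho$ are unique, since the $\vartheta_\rho$ involve disjoint sets of frequencies in $y$.

\begin{lemma}\label{lem:weil}
For $\gamma\in\operatorname{SL}_2(\mathbb{Z})$ we have $\vartheta_\rho|_{1/2}\gamma=\sum_\sigma U_{\rho\sigma}(\gamma)\vartheta_\sigma$ with a constant invertible matrix $U(\gamma)$. For $\gamma\in\Gamma(4\tilde m)$ it is a scalar $c(\gamma)$ with $c(\gamma)^B=1$, where $B=16\tilde m^2$.
\end{lemma}

\begin{proof}
For $\gamma=\mathsf{t}(1)$ we have $U=\operatorname{diag}(\mathbf{e}(\rho^2/4\tilde m))$. For $\gamma=S$, Poisson summation gives $U=\mathbf{e}(-\frac18)\mathcal{D}$, where $\mathcal{D}=(2\tilde m)^{-1/2}(\mathbf{e}(-\rho\sigma/2\tilde m))_{\rho,\sigma}$ is the finite Fourier transform and $\mathcal{D}^4=1$. Both determinants are $8\tilde m$-th roots of unity. These two elements generate $\operatorname{SL}_2(\mathbb{Z})$, and $(\phi|_{1/2}\gamma)|_{1/2}\gamma'=\pm\phi|_{1/2}\gamma\gamma'$ with a sign that is constant by continuity. So $U(\gamma)$ exists,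 is constant and invertible, and $\det U(\gamma)^{8\tilde m}=1$.

Let $V$ be the $\mathbb{C}$-span of the $\vartheta_\sigma$. From the series, $\vartheta_\rho|(\lambda,\xi)=\vartheta_\rho$ for $(\lambda,\xi)\in\mathbb{Z}^2$ (shift $r$ by $2\tilde m\lambda$), and
\[
\vartheta_\rho\big|\big(0,\tfrac1{2\tilde m}\big)=\mathbf{e}\big(\tfrac\rho{2\tilde m}\big)\vartheta_\rho,\qquad\vartheta_\rho\big|\big(\tfrac1{2\tilde m},0\big)=\vartheta_{\rho+1}.
\]
Let $\gamma\in\Gamma(4\tilde m)$ and let $\mathbf{x}$ be one of these two vectors. Then $\mathbf{x}\gamma=\mathbf{x}+\mathbf{x}'$ with $\mathbf{x}'\in2\mathbb{Z}^2$, the factor in the second identity of \eqref{eq:heis} is $1$, and $\mathbf{x}'$ acts trivially on $V$. Therefore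
\[
(\vartheta_\rho|\mathbf{x})|\gamma=(\vartheta_\rho|\gamma)|(\mathbf{x}+\mathbf{x}')=\big((\vartheta_\rho|\gamma)|\mathbf{x}\big)|\mathbf{x}'=(\vartheta_\rho|\gamma)|\mathbf{x}.
\]
The first vector gives $\mathbf{e}(\frac\rho{2\tilde m})U_{\rho\sigma}=U_{\rho\sigma}\mathbf{e}(\frac\sigma{2\tilde m})$, so $U(\gamma)$ is diagonal; the second gives $U_{\rho+1,\rho+1}=U_{\rho\rho}$. Finally $c(\gamma)^{2\tilde m}=\det U(\gamma)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:threehalves}]
Single out the $j$-th coordinate as in Section~\ref{sec:slices}, and within $z$ the $l$-th: $z=(z^\circ,y)$ with $y=Z_{jl}$. Write $T=(t_0,(r_0^\circ,r_0),M)$ and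
\[
M=\begin{pmatrix}M^\circ&b^t/2\\b/2&m\end{pmatrix},\qquad zMz^t=z^\circ M^\circ z^{\circ t}+y\,bz^{\circ t}+my^2.
\]
As $l>j$, \eqref{eq:shape} shows that $m=T_{ll}$, $r_0=2T_{jl}$ and the vector $b$ are integral; and $m>0$ because $T\ge0$ and $p\nmid m$. Put $\varphi=\varphi_M^{F_{j-1}}$, $\psi=\varphi_M^{F_j}$ and, for $\gamma\in\operatorname{SL}_2(\mathbb{Z})$, $\chi^\gamma=\varphi_M^{F_{j-1}|\iota_j(\gamma)}$.

\emph{Step 1: partial slices.} We keep $y$ as a variable and freeze $z^\circ$ at a torsion point. For all integers $\lambda,\xi$, the elements $\mathsf{m}(1+\lambda E_{lj})$ and $\mathsf{t}(\xi E_{jl}+\xi E_{lj})$ lie in $\Gamma_{j-1}$ by \eqref{eq:gammai}, since $l>j$. So \eqref{eq:quasi} gives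
\[
\varphi(\tau,(z^\circ,y+\lambda\tau+\xi))=\mathbf{e}(-m\lambda^2\tau-\lambda\,bz^{\circ t}-2m\lambda y)\,\varphi(\tau,(z^\circ,y)).
\]
Let $p\nmid N$, $\nu^\circ\in N^{-1}\mathbb{Z}^{n-2}$, $\mu^\circ=p\nu^\circ$. At $z^\circ=\mu^\circ$ the factor $\mathbf{e}(-\lambda\,b\mu^{\circ t})$ is trivial when $N\mid\lambda$, so we rescale $y=Ny'$: put $\tilde m=mN^2$ and
\[
\tilde\varphi(\tau,y')=\varphi(\tau,(\mu^\circ,Ny')),\qquad\tilde\psi(\tau,y')=\psi(\tau,(\mu^\circ,Ny')).
\]
Taking $\lambda=N\lambda'$, $\xi=N\xi'$ shows that $\tilde\varphi|\mathbf{x}=\tilde\varphi$ for $\mathbf{x}\in\mathbb{Z}^2$. By \eqref{eq:heis} the same holds for every $\tilde\varphi|_2\gamma$. Let $h_\rho^\gamma$ be the components \eqref{eq:decomp} of $\tilde\varphi|_2\gamma$, and $h_\rho=h_\rho^1$.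

\emph{Step 2: transformation of $\tilde\varphi$.} Evaluate \eqref{eq:FJ} at $z=((c\tau+d)\mu^\circ,y)$ and use $\tilde my'^2=my^2$:
\begin{equation}\label{eq:partial}
(\tilde\varphi|_2\gamma)(\tau,y')=\mathbf{e}\big(c(c\tau+d)\mu^\circ M^\circ\mu^{\circ t}+c\,y\,b\mu^{\circ t}\big)\,\chi^\gamma\big(\tau,((c\tau+d)\mu^\circ,y)\big).
\end{equation}
Let $\gamma\equiv1\pmod{4\tilde m}$. Apply \eqref{eq:quasi} with the vectors $(c\mu^\circ,0)$ and $((d-1)\mu^\circ,0)$ of $p\mathbb{Z}^{n-1}$ at the point $(\mu^\circ,y)$; the factor is $\mathbf{e}(-(c^2\tau+2c)\mu^\circ M^\circ\mu^{\circ t}-c\,y\,b\mu^{\circ t})$. The right side of \eqref{eq:partial} becomes $\mathbf{e}(c(d-2)\mu^\circ M^\circ\mu^{\circ t})\chi^\gamma(\tau,(\mu^\circ,y))=\chi^\gamma(\tau,(\mu^\circ,y))$, because $\mu^\circ M^\circ\mu^{\circ t}\in pN^{-2}\mathbb{Z}$ and $N^2\mid c$. The level $4\tilde m$ is prime to $p$, so $S'=S_{4\tilde m}$ is defined, and \eqref{eq:step} gives $\tilde\varphi|_2\gamma=\tilde\varphi$ for $\gamma\in\Gamma_0(p)\cap\Gamma(4\tilde m)$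 and $\tilde\varphi|_2S'=\tilde\psi$. Let $g_\rho=h_\rho^{S'}$ be the components of $\tilde\psi$.

\emph{Step 3: transformation of $h_\rho$.} Splitting the weight as $2=\frac32+\frac12$ and using Lemma~\ref{lem:weil}, we get
\begin{equation}\label{eq:hvec}
\sum_\rho(c\tau+d)^{-3/2}h_\rho(\gamma\tau)\,U_{\rho\sigma}(\gamma)=h^\gamma_\sigma(\tau).
\end{equation}
For $\gamma\in\Gamma(4\tilde m)$ this reads $c(\gamma)(c\tau+d)^{-3/2}h_\rho(\gamma\tau)=h_\rho^\gamma(\tau)$. Raising to the even power $B$ gives $h_\rho^B|_{3B/2}\gamma=(h_\rho^\gamma)^B$. So $h_\rho^B$ is invariant in the integral weight $3B/2$ under $\Gamma_0(p)\cap\Gamma(4\tilde m)$, and $h_\rho^B|_{3B/2}S'=g_\rho^B$.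

\emph{Step 4: cusps.} Let $\gamma\in\operatorname{SL}_2(\mathbb{Z})$ and $\lambda=c\mu^\circ$. By \eqref{eq:hvec}, $(c\tau+d)^{-3/2}h_\rho(\gamma\tau)$ is a linear combination of the $h_\sigma^\gamma$. By \eqref{eq:partial}, a term of $\chi^\gamma$ with exponent $T'=(t,(r^\circ,r_l),M)\ge0$ contributes to $\tilde\varphi|_2\gamma$ the power $t+r^\circ\lambda^t+\lambda M^\circ\lambda^t$ of $q$ and the frequency $r'=N(r_l+b\lambda^t)$ in $y'$. By \eqref{eq:decomp} the exponents of $h_\sigma^\gamma$ are obtained by subtracting $r'^2/4\tilde m$: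
\[
t+r^\circ\lambda^t+\lambda M^\circ\lambda^t-\frac{(r_l+b\lambda^t)^2}{4m}=\min_{x\in\mathbb{R}}T'[(1,\lambda,x)^t]\ge0 .
\]
As in Lemma~\ref{lem:slice}, $h_\sigma^\gamma$ is bounded on $\operatorname{Im}\tau\ge1$. Hence $h_\rho^B\in M_{3B/2}(\Gamma_0(p)\cap\Gamma(4\tilde m))$.

\emph{Step 5: valuations.} By \eqref{eq:decomp}, the coefficients of $h_\rho$ and $g_\rho$ are $0$ or finite sums
\[
\sum_{r^\circ}a_i(t,(r^\circ,r_l),M)\,\mathbf{e}(p\,r^\circ\nu^{\circ t}),\qquad Nr_l\equiv\rho,
\]
with $i=j-1$ and $i=j$ respectively. They lie in $\mathbb{Q}(\zeta_N)\subset\mathbb{Q}(\zeta_{4\tilde m})$, and $v(h_\rho)\ge w_{j-1}$, $v(g_\rho)\ge w_j>-\infty$. If $g_\rho\ne0$, then $h_\rho\ne0$ by Step 3, and Gauss' lemma with Proposition~\ref{prop:elliptic}(b) for $h_\rho^B$ gives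
\[
(p-1)B\big(v(h_\rho)-v(g_\rho)\big)\le\tfrac32Bp,\qquad\text{so}\qquad v(h_\rho)-v(g_\rho)\le\frac{3p}{2(p-1)}<2,
\]
the last inequality being equivalent to $p>4$. Valuations are integers, so $v(g_\rho)\ge w_{j-1}-1$ for all $N,\nu^\circ,\rho$; this is trivial if $g_\rho=0$. Take $N$ so large that the vectors $pr^\circ$ with $(t_0,(r^\circ,r_0),M)\ge0$ are distinct modulo $N$. Fourier inversion over $\nu^\circ$, as in \eqref{eq:inversion}, expresses $N^{n-2}a_j(T)$ as a sum of roots of unity times coefficients of the functions $g_{Nr_0}$. Hence $v(a_j(T))\ge w_{j-1}-1$.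
\end{proof}

\section{Proof of Theorem~\ref{thm:cusps}}\label{sec:proofA}

By Proposition~\ref{prop:range}, all $F_i$ are rational, all $w_i$ are finite and $0\le\delta_i\le2$. By Lemma~\ref{lem:fricke}, $F'$ is nonzero and rational with $w_0(F')=w_n(F)$ finite. So $F'$ satisfies the hypotheses of the theorem, every statement below applies to $F'$ as well, and $\delta_i(F')=2-\delta_{n+1-i}(F)$.

\emph{Step 1: $\delta_1\ne0$.} Suppose $\delta_1=0$. Then $w_i\ge w_0-2(i-1)$ for $i\ge1$, so
\[
w_i+\frac{i(i+1)}2\ge w_0+\frac{i^2-3i+4}2=w_0+1+\frac{(i-1)(i-2)}2\ge w_0+1.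
\]
By Lemma~\ref{lem:vanish}, $\operatorname{tr}F=0$, and Lemma~\ref{lem:trace} gives $w_0=v(\operatorname{tr}F-F)\ge w_0+1$, which is absurd. There is no room to spare: for $i=1$ and $i=2$ the bound is exactly $w_0+1$.

\emph{Step 2: $\delta_n\ne2$.} This is Step 1 for $F'$.

\emph{Step 3: if $j\le n-1$ and $\delta_j=2$, then $\delta_{j+1}=2$.} We have $w_{j-1}-1=w_j+1$, so Proposition~\ref{prop:threehalves} with $l=j+1$ gives $v(a_j(T))\ge w_j+1$ whenever $p\nmid T_{j+1,j+1}$. Choose a slice $f$ of $F_j$ in the coordinate $j+1$ with $v(f)=w_j$. Its exponents $t=T_{j+1,j+1}$ are integers by \eqref{eq:shape}, and for $p\nmid t$ its coefficient of $q^t$ has valuation $\ge w_j+1$. So all exponents of $\bar f$ are divisible by $p$, and Lemma~\ref{lem:weight2} gives $v(f|S_{N^2})=w_j-2$. By Proposition~\ref{prop:range}, $w_{j+1}\le w_j-2$, and so $\delta_{j+1}=2$.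

\emph{Step 4.} A jump $\delta_j=2$ would propagate to $\delta_n=2$. Hence $\delta_i(F)\le1$ for all $i$. The same bound for $F'$ reads $2-\delta_{n+1-i}(F)\le1$. Therefore $\delta_i(F)=1$ for all $i$, and $w_i(F)=w_0(F)-i$. This proves Theorem~\ref{thm:cusps} and, by Section~\ref{sec:aux}, Theorem~\ref{thm:main}. \qed

\section{The weight $p+1$ is optimal}\label{sec:optimal}

\begin{proposition}\label{prop:optimal}
Let $p\ge5$, let $F\in M_2(\Gamma_0^{(n)}(p))_{\mathbb{Z}_{(p)}}$ with $F\not\equiv0\pmod p$, and suppose $F\equiv G\pmod p$ with $G\in M_\kappa(\Gamma^{(n)})_{\mathbb{Z}_{(p)}}$. Then $\kappa\equiv2\pmod{p-1}$ and $\kappa\ge p+1$.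
\end{proposition}

\begin{proof}
Here $w_0(F)=0$. Choose a slice $f=f^F_{M,\nu}$ in the first coordinate with $v(f)=0$. By Proposition~\ref{prop:elliptic}(a), $\bar f\ne0$ is the $q$-expansion of a section of $\omega^{2+(p-1)\delta(f)}$ on $X(N^2)_k$. Let $f_G=f^G_{M,\nu}$. Since $G|\iota_1(\gamma)=G$ for all $\gamma\in\operatorname{SL}_2(\mathbb{Z})$, Lemma~\ref{lem:slice} gives $f_G\in M_\kappa(\Gamma(N^2))$. Its coefficients lie in $\mathbb{Q}(\zeta_N)$ and $v(f_G-f)\ge1$, so $v(f_G)=0$ and $\bar f_G=\bar f$. As $S_{N^2}\in\Gamma(N^2)$, we have $\delta(f_G)=0$, and Proposition~\ref{prop:elliptic}(a) shows that $\kappa\ge0$ and that $\bar f$ is also the $q$-expansion of a section of $\omega^\kappa$. Nonzero forms modulo $p$ of level $N^2$ with equal $q$-expansions have weights congruent modulo $p-1$ \cite[\S4.4]{KatzPadic}. So $\kappa\equiv2\pmod{p-1}$. If $\kappa<p+1$, then $\kappa=2$, because $3-p<0$; then $G=0$ by Lemma~\ref{lem:vanish}, contradicting $F\not\equiv0$.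
\end{proof}

\begin{thebibliography}{9}

\bibitem{BN}
B\"ocherer and Nagaoka, Math. Ann. 338 (2007).

\bibitem{KatzPadic}
Katz, \emph{$p$-adic properties of modular schemes and modular forms}.

\bibitem{Katz601}
Katz, \emph{A result on modular forms in characteristic $p$}, LNM 601.

\bibitem{Conj}
\emph{On a correspondence between $p$-adic Siegel--Eisenstein series and genus theta series},
\texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/83515}.

\end{thebibliography}
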